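\title{A hyperbolic group with undecidable identity problem}

\begin{abstract}
The identity problem of a finitely generated group asks whether the subsemigroup generated by finitely many given elements contains the identity. We show that this problem is undecidable for some hyperbolic group. For every $\lambda\in(0,1/6]$ we construct a torsion-free group with a $C'(\lambda)$ presentation on $11$ generators and $50$ relators whose identity problem is $\Sigma^0_1$-complete and is undecidable already for inputs of $51$ elements. The group maps onto $F_2\times F_2\times\mathbb Z$ by killing two generators $a,b$. Relations of this quotient are lifted with error terms that are positive words in $a,b$, and an affine quotient in which $a$ and $b$ act as the translation by $1$ shows that no nonempty positive word in $a,b$ is trivial.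
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group with a finite generating set $\Sigma$, and let elements of $G$ be given as words over $\Sigma\cup\Sigma^{-1}$. For $g_1,\dots,g_k\in G$ we write $\langle g_1,\dots,g_k\rangle^+$ for the subsemigroup that they generate, that is, the set of all products $g_{i_1}g_{i_2}\cdots g_{i_m}$ with $m\ge1$. The \emph{identity problem} $\mathsf{Id}(G)$ is the following decision problem: given words representing $g_1,\dots,g_k$, decide whether $1\in\langle g_1,\dots,g_k\rangle^+$. Inverses of the $g_i$ are not available and the empty product is not allowed, so the problem asks whether the $g_i$ satisfy a relation that is a positive word in them. Its decidability does not depend on $\Sigma$, since words over one generating set can be rewritten letter by letter over another.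

A geodesic metric space is \emph{$\delta$-hyperbolic} if each side of each geodesic triangle lies in the $\delta$-neighborhood of the union of the other two sides. A finitely generated group is \emph{hyperbolic} if its Cayley graph with respect to some (equivalently, any) finite generating set is $\delta$-hyperbolic for some $\delta\ge0$. We answer the following question, posed in \cite{MP}.

\begin{quote}
\emph{Is $\mathsf{Id}(G)$ decidable for every hyperbolic group $G$?}
\end{quote}

The simplest cases suggest a positive answer. In a finite group every instance is positive, because $g_1$ has finite order. In $\mathbb Z$ an instance is positive exactly if it contains $0$ or two integers of opposite signs. In a free group, whose Cayley graph is a tree and hence $0$-hyperbolic, the problem is decidable as well. Indeed, let $w_1,\dots,w_k$ be nonempty words, and let $\Gamma$ be the directed graph consisting of $k$ cycles through a base vertex $o$, the $i$th cycle spelling $w_i$. Let $E$ be the set of pairs of vertices joined by a directed path of positive length whose label reduces freely to the empty word; the instance is positive exactly if $(o,o)\in E$. Looking at the letter against which the first letter cancels,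 one sees that a nonempty freely trivial word has the form $xx^{-1}$, $xux^{-1}$ or $uu'$ with shorter nonempty freely trivial words $u,u'$. So $E$ is the least relation on the finite vertex set closed under the three corresponding rules, and it can be computed. Finally, inputs of a single element cause no trouble in any hyperbolic group.

\begin{proposition}\label{prop:one}
In every hyperbolic group $G$ the identity problem restricted to inputs with $k=1$ is decidable.
\end{proposition}

\begin{proof}
We have $1\in\langle g\rangle^+$ if and only if $g$ has finite order. A hyperbolic group has only finitely many conjugacy classes of finite subgroups \cite[III.$\Gamma$.3.2]{BH}, so the orders of the elements of finite order are bounded by a constant $B$. The word problem of a hyperbolic group is solvable \cite[Ch.~III.$\Gamma$.2]{BH}, so one can test whether $g^i=1$ for some $1\le i\le B$.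
\end{proof}

On the other side stands the direct product of two free groups of rank two.

\begin{theorem}[Bell and Potapov \cite{BP}]\label{thm:BP}
The problem $\mathsf{Id}(F_2\times F_2)$ is undecidable, even when restricted to inputs of exactly $48$ elements.
\end{theorem}

The group $F_2\times F_2=F(s_1,s_2)\times F(t_1,t_2)$ is far from hyperbolic. In its Cayley graph, join $1$ to $s_1^n$ and $s_1^n$ to $s_1^nt_1^n$ by geodesics, and join $1$ to $s_1^nt_1^n$ by the geodesic through $t_1^n$; the vertex $t_1^n$ has distance $n$ from the first two sides. Nor is $F_2\times F_2$ a subgroup of a hyperbolic group, by the standard fact (not used below) that hyperbolic groups do not contain $\mathbb Z^2$. Nevertheless, the answer to the question is negative.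

To state the result we recall some terms. The condition $C'(\lambda)$ is defined in Section~\ref{sec:sc}. A problem $P$ is \emph{many-one reducible} to $P'$, written $P\le_m P'$, if some computable map $f$ on instances has the property that $I$ is a positive instance of $P$ if and only if $f(I)$ is a positive instance of $P'$. A problem is \emph{$\Sigma^0_1$-complete} if it is recursively enumerable and every recursively enumerable problem is many-one reducible to it. The \emph{group problem} for $G$ asks whether $\langle g_1,\dots,g_k\rangle^+$ is a group. A group is \emph{virtually special} if a subgroup of finite index is the fundamental group of a special cube complex in the sense of \cite{HW}; this notion enters only through two cited theorems.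

\begin{theorem}\label{thm:main}
For every $\lambda\in(0,1/6]$ there is a torsion-free hyperbolic group $G$ with a finite $C'(\lambda)$ presentation on $11$ generators, among them $a,b,z$, and $50$ relators, such that the following hold.
\begin{enumerate}
\item[(1)] $\mathsf{Id}(G)$ is undecidable, even for inputs consisting of exactly $51$ words, three of which are the fixed words $a$, $b$, $z^{-1}$.
\item[(2)] $\mathsf{Id}(G)$ is recursively enumerable, $\mathsf{Id}(F_2\times F_2)\le_m\mathsf{Id}(G)$, and $\mathsf{Id}(G)$ is $\Sigma^0_1$-complete.
\item[(3)] The group problem for $G$ is undecidable, already for inputs with $k\le51$.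
\item[(4)] $G$ is virtually special, hence residually finite and embeddable in some $\mathrm{SL}_n(\mathbb Z)$.
\end{enumerate}
\end{theorem}

The complexity in (2) is the worst possible for a hyperbolic group: whenever the word problem is solvable, the identity problem is recursively enumerable, because one can list all products $g_{i_1}\cdots g_{i_m}$ and test each of them.

\subsection*{The difficulty and the idea}
Since $F_2\times F_2$ is not available as a subgroup, we use it as a quotient. In a construction of Rips type one takes a presentation of a group $H$, adds two generators $a,b$, inserts long words in $a,b$ (the \emph{noise}) into the relations, and adds relations that say how the old generators conjugate $a$ and $b$; well chosen noise makes the new presentation a small cancellation presentation, and killing $a,b$ gives back $H$. Suppose that $\pi\colon G\to H$ is onto and that its kernel is generated by $a$ and $b$. Let $u_1,\dots,u_k\in H$ have lifts $\hat u_1,\dots,\hat u_k\in G$. A product of the $u_i$ is trivial if and only if the same product of the $\hat u_i$ lies in $\langle a,b\rangle$. To cancel this error one would add $a^{\pm1},b^{\pm1}$ to the input, and this destroys the reduction: $a\cdot a^{-1}=1$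 makes every instance positive. So we add $a$ and $b$ only, and we need a group in which
\begin{enumerate}
\item[(P1)] the error can always be canceled by a \emph{positive} word in $a,b$;
\item[(P2)] no nonempty positive word in $a,b$ is trivial.
\end{enumerate}
These two demands pull against each other, since the relations that produce positive noise tend to produce positive relations between $a$ and $b$. Section~\ref{sec:model} shows on a small model how to reconcile them. The group $G$ is defined in Section~\ref{sec:group} and shown to be hyperbolic in Section~\ref{sec:hyp}. Property (P2) is proved in Section~\ref{sec:quot}, property (P1) in Section~\ref{sec:rew}, and the theorem in Section~\ref{sec:proof}.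

Throughout, $S^*$ is the set of (positive) words over an alphabet $S$, and $|w|$ is the length of a word $w$. The group $\mathrm{Aff}(\mathbb Q)$ consists of the maps $t\mapsto\mu t+\nu$ with $\mu\in\mathbb Q\setminus\{0\}$, $\nu\in\mathbb Q$, with product $(gh)(t)=g(h(t))$.

\section{A model over $\mathbb Z$ with one noise letter}\label{sec:model}

We ignore hyperbolicity for the moment, take $H=\langle s\rangle\cong\mathbb Z$, and use a single noise letter $a$. Let $x$ and $\bar x$ be letters that lift $s$ and $s^{-1}$. The requirements (P1) and (P2) dictate the relations almost completely.

\emph{Noise has to travel.} A relation may have to be applied in the middle of an input word $\hat u_i$, where no factor $a$ can be inserted. So the noise must be moved to the end of the product and must stay positive on the way. We impose $aq=qa^2$ for every letter $q$ that the noise may meet. The exponent is larger than $1$ because the word replacing $a^2$ will have to be long in a small cancellation group.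

\emph{A canceling pair cannot disappear.} Suppose we impose $x\bar xa^j=1$ for some $j\ge0$; the case $j=0$ means $\bar x=x^{-1}$. Substituting $\bar x=x^{-1}a^{-j}$ in $a\bar x=\bar xa^2$ gives $xax^{-1}=a^2$, while $ax=xa^2$ gives $a=xa^2x^{-1}$. Hence $a=(xax^{-1})^2=a^4$ and $a^3=1$, against (P2). So $\bar x$ is a new generator, and the pair $x\bar x$ is replaced by two copies of a placeholder $z$, which also satisfies $az=za^2$. The placeholders must be moved out of the way, so that further pairs become adjacent, and they are finally removed by adding $z^{-1}$ to the input.

\emph{Rules must have a direction.} If both $xza^i=zx$ and $zxa^j=xz$ held with $i,j>0$, then $xz=xza^{i+j}$, against (P2). So the commutation of $x$ and $z$ is lifted in one direction only, and some quantity has to increase along every rule.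

This leads to the group
\[
G_0=\bigl\langle a,x,\bar x,z\ \big|\ aq=qa^2\ (q\in\{x,\bar x,z\}),\ xza^2=zx,\ \bar xza^2=z\bar x,\ x\bar xa^6=zz,\ \bar xxa^6=zz\bigr\rangle .
\]
The exponents $2$ and $6$ in the last four relations come from the assignment
\[
a\mapsto(t\mapsto t+1),\qquad x,\bar x\mapsto(t\mapsto t/2),\qquad z\mapsto(t\mapsto t/2+1).
\]
It respects the relations: $aq$ and $qa^2$ both act as $q$ followed by the translation by $1$; $xza^2$ acts as $t\mapsto\frac12\bigl(\frac{t+2}2+1\bigr)=\frac t4+1$, as does $zx$; and $x\bar xa^6$ acts as $t\mapsto\frac{t+6}4=\frac t4+\frac32$, as does $zz$. The letters $x$ and $\bar x$ have the same image, so the other two relations hold too. We obtain a homomorphism $G_0\to\mathrm{Aff}(\mathbb Q)$ under which $a^n$ is the translation by $n$, and (P2) holds in $G_0$.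

Take the positive instance $u_1=ss$, $u_2=s^{-1}$ of $\mathsf{Id}(\mathbb Z)$, with $u_1u_2u_2=1$ and lifts $\hat u_1=xx$, $\hat u_2=\bar x$. We rewrite $xx\bar x\bar x$ to $zzzz$. The first step is
\[
x\,zz\,\bar x=x\,(x\bar xa^6)\,\bar x=xx\bar x\bar x\,a^{12},
\]
since the exponent of $a$ doubles each time the noise passes a letter. The table lists all four steps; the digits record $0$ for $x,\bar x$ and $1$ for $z$.
\begin{center}
\begin{tabular}{ccccc}
word & digits & noise created & letters passed & noise at the right end\\ \hline
$xx\bar x\bar x$ & $0000$ & & & \\
$xzz\bar x$ & $0110$ & $a^6$ & $1$ & $a^{12}$\\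
$zxz\bar x$ & $1010$ & $a^2$ & $2$ & $a^{8}$\\
$zzx\bar x$ & $1100$ & $a^2$ & $1$ & $a^{4}$\\
$zzzz$ & $1111$ & $a^6$ & $0$ & $a^{6}$
\end{tabular}
\end{center}
Each word equals the previous one times the noise in the last column. Hence $\hat u_1\hat u_2\hat u_2\cdot a^{30}\cdot(z^{-1})^4=1$, and the instance $\hat u_1,\hat u_2,a,z^{-1}$ of $\mathsf{Id}(G_0)$ is positive. The increasing quantity is visible: read in binary, the digits give $0,6,10,12,15$, and the noise of each step has length twice the increase.

Now take the negative instance $u_1=s$, which becomes $x,a,z^{-1}$. The assignment $a\mapsto1$, $x\mapsto s\zeta$, $\bar x\mapsto s^{-1}\zeta$, $z\mapsto\zeta$ defines a homomorphism to the free abelian group on $s,\zeta$. If a nonempty product of $x,a,z^{-1}$ is trivial, the exponent of $s$ shows that $x$ does not occur, then the exponent of $\zeta$ shows that $z^{-1}$ does not occur, and what is left is a positive power of $a$, which is nontrivial.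

The group of Theorem~\ref{thm:main} differs from $G_0$ in two ways: $\mathbb Z$ is replaced by $F_2\times F_2$, and the powers of $a$ are replaced by words in $a,b$ chosen to obtain small cancellation.

\section{Small cancellation and de Bruijn words}\label{sec:sc}

Let $\langle S\mid\mathcal R\rangle$ be a presentation whose relators are cyclically reduced words over $S\cup S^{-1}$, and let $\mathcal R^*$ be the set of all cyclic rotations of the relators and of their inverses. A \emph{piece} is a common prefix of two distinct elements of $\mathcal R^*$. The presentation satisfies $C'(\lambda)$ if $|u|<\lambda|W|$ whenever a piece $u$ is a prefix of $W\in\mathcal R^*$. For $\lambda\le1/6$ the condition $C'(\lambda)$ implies $C'(1/6)$. We use two standard facts about a group $G$ given by a finite $C'(1/6)$ presentation.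

\begin{enumerate}
\item[(SC)] The presentation satisfies Dehn's algorithm: every nonempty freely reduced word that is trivial in $G$ has a factor $u$ with $uu'\in\mathcal R^*$ for some $u'$ with $|u'|<|u|$ \cite[Ch.~V.4]{LS}. Replacing $u$ by $u'^{-1}$ shortens the word, so the word problem is solvable and $G$ satisfies a linear isoperimetric inequality. Hence $G$ is hyperbolic (Gromov; see \cite[Ch.~III.$\Gamma$.2]{BH}).
\item[(T)] If no relator is a proper power in the free group on $S$, then $G$ is torsion-free (Greendlinger; see \cite[Ch.~V.10]{LS}).
\end{enumerate}

The presentation of $G_0$ fails $C'(1/6)$ because powers of one letter overlap themselves: the relator $x\bar xa^6z^{-1}z^{-1}$ of length $10$ has two distinct rotations beginning with $a^5$. Over two letters there are long words with no long repeated factor.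

\begin{lemma}[de Bruijn]\label{lem:dB}
For each $p\ge2$ there is a word $D$ of length $2^p$ over $\{a,b\}$ whose factors of length $p$ at different positions are different words.
\end{lemma}

\begin{proof}
Consider the directed graph whose vertices are the words of length $p-1$ and whose edges are the words of length $p$, each leading from its prefix to its suffix of length $p-1$. Every vertex has two incoming and two outgoing edges, and every vertex $v'$ is reached from every vertex $v$ by appending the letters of $v'$ one at a time. So there is an Eulerian circuit. Write down its first vertex and then the last letter of each edge. The result has length $2^p+p-1$, and its factors of length $p$ are the $2^p$ edges, each occurring once. Let $D$ be its prefix of length $2^p$.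
\end{proof}

Thus a total length $N$ of noise can be supplied while repeated factors have length only about $\log_2N$.

\section{The group $G$}\label{sec:group}

Fix $\lambda\in(0,1/6]$ and integers $L\ge p\ge2$ with
\begin{equation}\label{eq:param}
40L^2+2L\le2^p,\qquad 2p+2<\lambda(L+3).
\end{equation}
The first inequality makes room for all noise words in $D$; the second makes pieces short compared with relators. Such $L$ and $p$ exist: $p=\lceil\log_2(40L^2+2L)\rceil$ satisfies the first inequality and $2\le p\le\log_2(42L^2)+1\le2\log_2L+7$, so the second inequality and $L\ge p$ hold for large $L$. For $\lambda=1/6$ one can take $L=1000$ and $p=26$, since $40\,002\,000\le67\,108\,864$ and $54<1003/6$.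

The generators are $A=\{a,b\}$ and $Q=X\cup Y\cup\{z\}$, where
\[
X=\{x_1,\bar x_1,x_2,\bar x_2\},\qquad Y=\{y_1,\bar y_1,y_2,\bar y_2\}.
\]
The barred letters are generators in their own right, not formal inverses, and we put $\bar{\bar q}=q$ for $q\in X\cup Y$. The letters of $X$ and $Y$ will lift the generators of the two free factors and their inverses.

We need rules that sort the $X$-letters to the left of the $Y$-letters, move $z$ to the left past both, and replace canceling pairs by $zz$. As in the model, each rule should increase a number read from digits. Since a letter that moves left needs a larger digit than the letter it passes, three digits are required: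
\[
\gamma(y)=0\quad(y\in Y),\qquad\gamma(x)=1\quad(x\in X),\qquad\gamma(z)=2 .
\]
For $w=q_1\cdots q_M\in Q^*$ let $[w]=\sum_{i=1}^M\gamma(q_i)L^{M-i}$ be the integer with these digits in base $L$. We use $32$ \emph{rules} $l\to r$, with $x$ ranging over $X$ and $y$ over $Y$, and assign to each rule the length $\ell=L([r]-[l])$. Section~\ref{sec:quot} shows that this is the length that an affine quotient requires.
\begin{center}
\begin{tabular}{ccccc}
rule $l\to r$ & number & $[l]$ & $[r]$ & $\ell=L([r]-[l])$\\ \hline
$yx\to xy$ & $16$ & $1$ & $L$ & $L^2-L$\\
$yz\to zy$ & $4$ & $2$ & $2L$ & $2(L^2-L)$\\
$xz\to zx$ & $4$ & $L+2$ & $2L+1$ & $L^2-L$\\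
$x\bar x\to zz$ & $4$ & $L+1$ & $2L+2$ & $L^2+L$\\
$y\bar y\to zz$ & $4$ & $0$ & $2L+2$ & $2(L^2+L)$
\end{tabular}
\end{center}
A rule is determined by its left side $l$. We choose $50$ \emph{noise words} in $A^*$: a word $v_l$ of length $\ell$ for each rule $l\to r$, and a word $v_{c,q}$ of length $L$ for each of the $18$ pairs $(c,q)\in A\times Q$. Their total length is
\[
(16+8+4)(L^2-L)+(4+8)(L^2+L)+18L=40L^2+2L\le2^p ,
\]
so we can take them to be consecutive factors of the word $D$ of Lemma~\ref{lem:dB}, occupying pairwise disjoint sets of positions. This gives the following property.
\begin{enumerate}
\item[$(\ast)$] If a word $s\in A^*$ of length $p$ occurs as a factor of a noise word, then $s$ determines both the index of that noise word and the position of the occurrence.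
\end{enumerate}
Each noise word has length at least $L$, since $L^2-L\ge L$ for $L\ge2$. Define
\begin{equation}\label{eq:G}
G=\bigl\langle A\cup Q\ \big|\ l\,v_l=r\ \text{ for each rule } l\to r,\quad cq=q\,v_{c,q}\ \text{ for } c\in A,\ q\in Q\bigr\rangle .
\end{equation}
We call these relations of \emph{type 1} and \emph{type 2}. There are $2+9=11$ generators and $32+18=50$ relators. The two features of the noise words are used separately: Section~\ref{sec:hyp} needs $(\ast)$ and the lower bound $L$ on the lengths, whereas Sections~\ref{sec:quot} and~\ref{sec:rew} need only positivity and the exact lengths.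

\section{$G$ is hyperbolic and torsion-free}\label{sec:hyp}

The relators are $l\,v_l\,r^{-1}$ (type 1) and $c\,q\,v_{c,q}^{-1}q^{-1}$ (type 2). They are cyclically reduced. A cancellation needs a positive letter next to the inverse of the same letter. In type 1 a positive letter is cyclically adjacent to a negative one at two places: the last letter of $v_l$, in $A$, meets a letter of $Q^{-1}$, and the first letter of $l$ meets the inverse of the first letter of $r$, which is a different letter in all five kinds of rules. In type 2 every such adjacency is between a letter of $A^{\pm1}$ and a letter of $Q^{\pm1}$.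

As a cyclic word, each relator consists of a \emph{run}, $v_l$ or $v_{c,q}^{-1}$, of length at least $L\ge p$, and a \emph{core}, $r^{-1}l$ or $q^{-1}cq$, of length $4$ or $3$. The same holds for the inverse of a relator, with run and core inverted. Every element of $\mathcal R^*$ has length at least $L+3$. The cores overlap each other freely, but they are short; what has to be excluded is a long overlap inside the runs.

\begin{lemma}\label{lem:unique}
Let $s\in A^*$ have length $p$. At most one element of $\mathcal R^*$ begins with $s$, and at most one element of $\mathcal R^*$ begins with $s^{-1}$.
\end{lemma}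

\begin{proof}
Let $W\in\mathcal R^*$ begin with $s$, where $W$ is a rotation of a relator or of its inverse. We list the positive letters from $A$ in the four kinds of cyclic words. In $l\,v_l\,r^{-1}$ they form the factor $v_l$, and in $r\,v_l^{-1}l^{-1}$ there are none. In $c\,q\,v_{c,q}^{-1}q^{-1}$ there is only the letter $c$, between $q^{-1}$ and $q$, and in $q\,v_{c,q}\,q^{-1}c^{-1}$ they form the factor $v_{c,q}$. Since $p\ge2$, the single letter $c$ cannot accommodate $s$. So $W$ is the rotation of $l\,v_l\,r^{-1}$ or of $q\,v_{c,q}\,q^{-1}c^{-1}$ that starts at an occurrence of $s$ in the noise word. By $(\ast)$, $s$ determines the index of the noise word, hence the cyclic word, and the position, hence $W$.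

If $s^{-1}T\in\mathcal R^*$, then its rotation $Ts^{-1}$ and the inverse $sT^{-1}$ of that rotation lie in $\mathcal R^*$. By the first part $T$ is determined by $s$.
\end{proof}

\begin{proposition}\label{prop:hyp}
The presentation \eqref{eq:G} satisfies $C'(\lambda)$, and $G$ is a torsion-free hyperbolic group with solvable word problem.
\end{proposition}

\begin{proof}
Let $u$ be a common prefix of distinct words $W_1,W_2\in\mathcal R^*$. Suppose that $u$ has a factor $s$ or $s^{-1}$, with $s\in A^*$ of length $p$, starting after the first $i$ letters. The rotations of $W_1$ and $W_2$ by $i$ letters lie in $\mathcal R^*$ and both begin with this factor, so they are equal by Lemma~\ref{lem:unique}. Rotating back gives $W_1=W_2$, a contradiction. Any $p$ consecutive letters of a run form such a factor, so $u$ does not contain $p$ consecutive letters of the run of $W_1$.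

The linear word $W_1$ is cut from a cyclic word either inside the run or inside the core (a cut at the boundary falls under both cases). In the first case $W_1$ is a part of the run, followed by the core, followed by the remaining part of the run. The prefix $u$ meets each part in at most $p-1$ letters, so $|u|\le(p-1)+4+(p-1)=2p+2$. In the second case $W_1$ is a part of the core, followed by the whole run, followed by the remaining part of the core. The run has at least $p$ letters, so $u$ ends before the $p$th of them, and $|u|\le4+(p-1)\le2p+2$. By \eqref{eq:param}, every piece $u$ and every $W\in\mathcal R^*$ satisfy $|u|\le2p+2<\lambda(L+3)\le\lambda|W|$. This is $C'(\lambda)$, and (SC) gives hyperbolicity and the solvable word problem.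

Suppose that a relator $R$ is a proper power in the free group. Since $R$ is cyclically reduced, $R=V^n$ as words for some word $V$ and some $n\ge2$. Then the shift of the cyclic positions of $R$ by $|V|$ preserves the letters and fixes no position. The run is the only maximal block of letters from $A^{\pm1}$ of length at least $2$ in the cyclic word $R$, so the shift fixes the first position of the run, a contradiction. By (T), $G$ is torsion-free.
\end{proof}

\section{Two quotients of $G$}\label{sec:quot}

The first quotient forgets the noise. Its $\mathbb Z$-factor counts the letters from $Q$ with sign, and it will control the generator $z^{-1}$ of the input.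

\begin{lemma}\label{lem:pi}
There is a surjective homomorphism $\pi\colon G\to F(s_1,s_2)\times F(t_1,t_2)\times\langle\zeta\rangle$, with $\langle\zeta\rangle\cong\mathbb Z$, given by
\[
a,b\mapsto1,\quad x_i\mapsto s_i\zeta,\quad\bar x_i\mapsto s_i^{-1}\zeta,\quad y_i\mapsto t_i\zeta,\quad\bar y_i\mapsto t_i^{-1}\zeta,\quad z\mapsto\zeta .
\]
\end{lemma}

\begin{proof}
All noise words map to $1$, so both sides of a type 2 relation map to the image of $q$, and a type 1 relation holds if $l$ and $r$ have the same image. For $yx\to xy$, $yz\to zy$ and $xz\to zx$ this is so because the three factors commute with each other and $\zeta$ is central. The words $x\bar x$, $y\bar y$ and $zz$ all map to $\zeta^2$. The elements $x_iz^{-1}$, $y_iz^{-1}$ and $z$ map to $s_i$, $t_i$ and $\zeta$, so $\pi$ is onto.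
\end{proof}

The second quotient sees only the length of the noise. If $a$ and $b$ act as the translation by $1$, then $cq=qv_{c,q}$ with $|v_{c,q}|=L$ forces $q$ to have slope $1/L$, and the digit $\gamma(q)$ serves as its constant term.

\begin{lemma}\label{lem:alpha}
There is a homomorphism $\alpha\colon G\to\mathrm{Aff}(\mathbb Q)$ given by $a,b\mapsto(t\mapsto t+1)$ and $q\mapsto(t\mapsto t/L+\gamma(q))$ for $q\in Q$. In particular, no nonempty word in $A^*$ is trivial in $G$.
\end{lemma}

\begin{proof}
Define $\alpha$ on the free group over $A\cup Q$ by these formulas. A word $v\in A^*$ acts as $t\mapsto t+|v|$. For $w\in Q^*$ of length $M$ we claim that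
\begin{equation}\label{eq:digits}
\alpha(w)(t)=\frac{t+L[w]}{L^M}.
\end{equation}
This holds for the empty word. If it holds for $w$, then $[wq]=L[w]+\gamma(q)$ gives
\[
\alpha(wq)(t)=\frac{t/L+\gamma(q)+L[w]}{L^M}=\frac{t+L[wq]}{L^{M+1}} .
\]
For a rule $l\to r$ both sides have length $2$, and $|v_l|=L([r]-[l])$ by construction. So
\[
\alpha(l\,v_l)(t)=\frac{t+|v_l|+L[l]}{L^2}=\frac{t+L[r]}{L^2}=\alpha(r)(t).
\]
For type 2, $\alpha(q\,v_{c,q})(t)=(t+L)/L+\gamma(q)=t/L+\gamma(q)+1=\alpha(cq)(t)$. Hence $\alpha$ factors through $G$, and a nonempty word $v\in A^*$ maps to the nontrivial translation by $|v|$.
\end{proof}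

This is property (P2). The proof uses that the rules preserve length, so that the slopes agree, and the construction uses that $[r]>[l]$, so that the prescribed lengths are positive.

\section{Rewriting with positive noise}\label{sec:rew}

For $w,w'\in Q^*$ write $w\to w'$ if $w=w_1lw_2$ and $w'=w_1rw_2$ for a rule $l\to r$ and words $w_1,w_2\in Q^*$, and let $\to^*$ be the reflexive and transitive closure of $\to$. Property (P1) is split into two statements: rewriting costs only positive noise, and every word with trivial image in $F_2\times F_2$ can be rewritten to a power of $z$.

\begin{lemma}\label{lem:noise}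
If $w,w'\in Q^*$ and $w\to^*w'$, then there is $n\in A^*$ with $wn=w'$ in $G$.
\end{lemma}

\begin{proof}
For $q\in Q$ let $\varphi_q\colon A^*\to A^*$ be the monoid endomorphism with $\varphi_q(c)=v_{c,q}$. Then $vq=q\,\varphi_q(v)$ in $G$ for all $v\in A^*$, by induction on $|v|$: if $v=cv'$ with $c\in A$, then $cv'q=cq\,\varphi_q(v')=q\,v_{c,q}\,\varphi_q(v')$. Applying this letter by letter, we find for $v\in A^*$ and $w_2\in Q^*$ a word $n\in A^*$ with $vw_2=w_2n$ in $G$. Here it matters that $w_2$ is a positive word over $Q$, as no relation moves noise past $q^{-1}$.

If $w=w_1lw_2\to w_1rw_2=w'$, then $w'=w_1\,l\,v_l\,w_2=w_1lw_2\,n=wn$ in $G$ for some $n\in A^*$. If $wn=w'$ and $w'n'=w''$, then $w\,nn'=w''$, so the lemma follows by induction on the number of steps, with $n$ empty for zero steps.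
\end{proof}

Let $\kappa\colon(X\cup Y)^*\to F_2\times F_2$ be the monoid homomorphism $x_i\mapsto s_i$, $\bar x_i\mapsto s_i^{-1}$, $y_i\mapsto t_i$, $\bar y_i\mapsto t_i^{-1}$.

\begin{lemma}\label{lem:rew}
If $w\in(X\cup Y)^*$ has length $M$ and $\kappa(w)=1$, then $w\to^*z^M$.
\end{lemma}

\begin{proof}
Let $w_X\in X^*$ and $w_Y\in Y^*$ be obtained from $w$ by deleting all $Y$-letters and all $X$-letters, respectively. As long as some $Y$-letter precedes some $X$-letter, there is a factor $yx$, and the rule $yx\to xy$ lowers the number of such pairs of positions by one without changing $w_X$ and $w_Y$. Hence $w\to^*w_Xw_Y$. The two components of $\kappa(w)$ are $\kappa(w_X)$ and $\kappa(w_Y)$, so both are trivial.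

We show by induction on $|U|$ that $U\in X^*$ with $\kappa(U)=1$ satisfies $U\to^*z^{|U|}$. The empty word needs no step. A nonempty word that is trivial in a free group is not freely reduced, so $U=U_1x\bar xU_2$ for some $x\in X$; both orders of a canceling pair are covered because $\bar{\bar x}=x$. Then $U\to U_1zzU_2$. The rules $x'z\to zx'$ with $x'\in X$ move each $z$ to the left through $U_1$ in $|U_1|$ steps, so $U_1zzU_2\to^*zzU_1U_2$. The word $U_1U_2$ is shorter and $\kappa(U_1U_2)=1$, so $U_1U_2\to^*z^{|U|-2}$ and $U\to^*z^{|U|}$. The same proof, with the rules $y\bar y\to zz$ and $yz\to zy$, applies to words in $Y^*$. Since rules may be applied inside any context, $w\to^*w_Xw_Y\to^*z^{|w_X|}w_Y\to^*z^{|w_X|}z^{|w_Y|}=z^M$.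
\end{proof}

\section{The reduction and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

An instance of $\mathsf{Id}(F_2\times F_2)$ is a list of words $u_1,\dots,u_k$ over $\{s_1,s_2,t_1,t_2\}^{\pm1}$. Let $\hat u_i\in(X\cup Y)^*$ be obtained from $u_i$ by the substitution $s_j\mapsto x_j$, $s_j^{-1}\mapsto\bar x_j$, $t_j\mapsto y_j$, $t_j^{-1}\mapsto\bar y_j$, so that $\kappa(\hat u_i)=u_i$ in $F_2\times F_2$.

\begin{proposition}\label{prop:red}
We have $1\in\langle u_1,\dots,u_k\rangle^+$ in $F_2\times F_2$ if and only if $1\in\langle\hat u_1,\dots,\hat u_k,a,b,z^{-1}\rangle^+$ in $G$.
\end{proposition}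

\begin{proof}
Let $u_{i_1}\cdots u_{i_m}=1$ in $F_2\times F_2$ with $m\ge1$. Put $w=\hat u_{i_1}\cdots\hat u_{i_m}$ and $M=|w|$. Then $\kappa(w)=1$, so $w\to^*z^M$ by Lemma~\ref{lem:rew}, and Lemma~\ref{lem:noise} gives $n\in A^*$ with $wn=z^M$ in $G$. Therefore
\[
\hat u_{i_1}\cdots\hat u_{i_m}\cdot n\cdot(z^{-1})^M=1
\]
in $G$, and the left side is a product of at least $m\ge1$ factors from the list $\hat u_1,\dots,\hat u_k,a,b,z^{-1}$.

Conversely, let a nonempty product $P$ of factors from this list be trivial in $G$. Suppose first that some $\hat u_i$ is among the factors. Compose $\pi$ from Lemma~\ref{lem:pi} with the projection onto $F_2\times F_2$. This map sends $a,b,z^{-1}$ to $1$ and each $\hat u_j$ to $u_j$, so it sends $P$ to a nonempty product of the $u_j$, which equals $1$. Suppose now that no $\hat u_i$ is among the factors. Then $\pi(P)=\zeta^{-d}$, where $d$ is the number of factors $z^{-1}$, and hence $d=0$. So $P$ is a nonempty word in $A^*$ that is trivial in $G$, which contradicts Lemma~\ref{lem:alpha}. Thus the second case does not occur.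
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be the group \eqref{eq:G}. By Proposition~\ref{prop:hyp} it is torsion-free and hyperbolic and its presentation, with $11$ generators and $50$ relators, satisfies $C'(\lambda)$.

(1) The map $(u_1,\dots,u_k)\mapsto(\hat u_1,\dots,\hat u_k,a,b,z^{-1})$ is computable, and by Proposition~\ref{prop:red} it preserves positive and negative instances. It sends inputs of $48$ words to inputs of $51$ words ending in $a,b,z^{-1}$. An algorithm for such inputs would contradict Theorem~\ref{thm:BP}.

(2) The problem $\mathsf{Id}(G)$ is recursively enumerable since $G$ has solvable word problem, as noted after the statement of the theorem. The map in (1) shows $\mathsf{Id}(F_2\times F_2)\le_m\mathsf{Id}(G)$. The proof of Theorem~\ref{thm:BP} in \cite{BP} is a computable many-one reduction from Post's correspondence problem, which is $\Sigma^0_1$-complete. Many-one reductions compose, so $\mathsf{Id}(G)$ is $\Sigma^0_1$-complete.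

(3) We show that $1\in\langle g_1,\dots,g_k\rangle^+$ if and only if $\langle T\rangle^+$ is a group for some nonempty $T\subseteq\{g_1,\dots,g_k\}$. Let $g_{i_1}\cdots g_{i_m}=1$ with $m\ge1$, and put $T=\{g_{i_1},\dots,g_{i_m}\}$. If $m=1$, then $T=\{1\}$ and $\langle T\rangle^+$ is the trivial group. If $m\ge2$, every cyclic rotation of the product is conjugate to it and so equals $1$. The rotation starting with $g_{i_j}$ shows that $g_{i_j}^{-1}=g_{i_{j+1}}\cdots g_{i_m}g_{i_1}\cdots g_{i_{j-1}}\in\langle T\rangle^+$. The inverse of a product of elements of $T$ is a product of their inverses, so $\langle T\rangle^+$ is closed under inverses and is a group. Conversely, if $\langle T\rangle^+$ is a group, its neutral element $e$ satisfies $e^2=e$ in $G$, so $e=1$ and $1\in\langle T\rangle^+\subseteq\langle g_1,\dots,g_k\rangle^+$. Hence an algorithm for the group problem on inputs of at most $51$ words, run on all nonempty sublists, would decide $\mathsf{Id}(G)$ on inputs of $51$ words, contradicting (1).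

(4) A group with a finite $C'(1/6)$ presentation acts properly and cocompactly on a CAT(0) cube complex \cite{Wise}. A hyperbolic group with such an action is virtually special \cite{Agol}, and a virtually special group embeds in $\mathrm{SL}_n(\mathbb Z)$ for some $n$ \cite{HW}. Subgroups of $\mathrm{SL}_n(\mathbb Z)$ are residually finite, since a matrix different from the identity remains so modulo a suitable prime.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Agol}
Agol, \emph{The virtual Haken conjecture}, Doc. Math. 18 (2013).

\bibitem{BP}
P.~Bell, I.~Potapov, \emph{On the undecidability of the identity correspondence problem and its applications for word and matrix semigroups}, Int. J. Found. Comput. Sci. 21 (2010), 963--978.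

\bibitem{BH}
Bridson, Haefliger, Ch.~III.$\Gamma$.2 and III.$\Gamma$.3.2.

\bibitem{HW}
Haglund, Wise, \emph{Special cube complexes}, GAFA 17 (2008).

\bibitem{LS}
Lyndon, Schupp, \emph{Combinatorial Group Theory}.

\bibitem{MP}
\emph{Membership problems in infinite groups},
\texttt{https://www.eti.uni-siegen.de/ti/veroeffentlichungen/24-cie.pdf}.

\bibitem{Wise}
Wise, \emph{Cubulating small cancellation groups}, GAFA 14 (2004).

\end{thebibliography}
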